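
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Simple split $B$-$N$ pairs of rank $1$ without involutions}


\begin{abstract}
In a split $B$-$N$ pair of rank $1$ the distinguished element $\omega$ satisfies
$\omega^2\in T$. We show that, even when the group $G$ is simple, one cannot always
choose $\omega$ in its coset $\omega T$ so that $\omega^2=1$. For $G$ simple such a
choice exists if and only if $G$ contains an involution. We construct a countable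
torsion-free simple example with $T$ infinite cyclic, and we determine all pairs
$(T\cup\omega T,\,T)$ that occur when the choice is impossible: they are exactly the
pairs $(H,T)$ with $|H:T|=2$ and $H$ without involutions.
\end{abstract}

\section{The question and the results}

A \emph{split $B$-$N$ pair of rank $1$} is a group $G$ with two subgroups $U$, $T$ and
an element $\omega$ such that, with $N=N_G(T)$ and $B=\langle U,T\rangle$,
\begin{enumerate}
\item[(1)] $B=U\rtimes T$;
\item[(2)] $\omega\in N$, $\omega^2\in T$ and $\omega\notin B$;
\item[(3)] $G=B\sqcup U\omega B$, and each element of $U\omega B$ is $u\omega b$ for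
unique $u\in U$, $b\in B$.
\end{enumerate}
It is called \emph{simple} if $G$ is a simple group. The question, taken from \cite{CM},
is whether in a simple pair one can always achieve
\begin{enumerate}
\item[(4)] $\omega^2=1$.
\end{enumerate}
Replacing $\omega$ by $\omega t$ with $t\in T$ preserves (1)--(3), so the question is
whether the coset $\omega T$ contains an element of square $1$.

In geometric terms, let $G$ act on $X=G/B$. By (3) the group $U$ acts
regularly on $X\setminus\{B\}$; hence $G$ is $2$-transitive on $X$. Since
$\omega^2\in B$, the element $\omega$ swaps the two points $B$ and $\omega B$. We shall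
see that the stabilizer of these two points is $T$, so that $\omega T$ consists of all
elements that swap them. So (4) asks whether two points can be swapped by an element of
square $1$.

The standard example is $G=\mathrm{PSL}_2(K)$, $|K|>3$, acting on the projective line:
$U$ and $T$ are the images of the upper unitriangular and of the diagonal matrices, and
$\omega$ is the image of
$\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$, whose square $-1$ is
trivial in $G$. Finite split $B$-$N$ pairs of rank $1$ have been classified (Shult;
Hering, Kantor, Seitz), but for a finite simple pair no classification is needed to get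
(4): a finite group that is $2$-transitive on at least two points has even order, and the
following criterion applies. \emph{Involution} always means an element of order exactly
$2$.

\begin{theorem}[Criterion]\label{thm:criterion}
Let $(G,U,T,\omega)$ be a split $B$-$N$ pair of rank $1$ with
$\bigcap_{g\in G}gBg^{-1}=1$ (this is automatic if $G$ is simple). Then $\omega T$
contains an element $\omega'$ with $\omega'^2=1$ if and only if $G$ contains an
involution. In particular \textup{(4)} can be achieved if $G$ is finite, or if $T$ is a
torsion group.
\end{theorem}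

So for finite simple pairs the positive answer is a matter of parity. In general the
answer is negative.

\begin{theorem}\label{thm:answer}
There is a simple split $B$-$N$ pair of rank $1$ $(G,U,T,\omega)$ with $G$ countable and
torsion-free, $\langle\omega\rangle\cong\mathbb Z$ and $T=\langle\omega^2\rangle$. In
particular no $\omega'\in\omega T$ satisfies $\omega'^2=1$.
\end{theorem}

\begin{theorem}[Classification of the failures]\label{thm:class}
Let $H$ be a group, $T\le H$ a subgroup of index $2$, and $\omega\in H\setminus T$. The
following are equivalent: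
\begin{enumerate}
\item[(a)] there is a simple split $B$-$N$ pair of rank $1$ $(G,U,T,\omega)$ with
$H=T\cup\omega T\le G$ in which no $\omega'\in\omega T$ satisfies $\omega'^2=1$;
\item[(b)] $H$ has no involutions.
\end{enumerate}
When \textup{(b)} holds, $G$ can be chosen without involutions and with $|G|=|H|$; if $H$
is torsion-free, $G$ can be chosen torsion-free.
\end{theorem}

Theorem~\ref{thm:answer} is the case $H=\langle\omega\rangle\cong\mathbb Z$,
$T=\langle\omega^2\rangle$ of Theorem~\ref{thm:class}.

\medskip
\noindent\textbf{The idea.}
By the criterion we need a simple pair without involutions. Start from $G=H$, $U=1$,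
where $G/B$ consists of the two points $T$ and $\omega T$, and enlarge $G$ and $U$ step
by step. Steps of one kind work toward simplicity: they put a given element into the
normal closure of another, and in doing so they create elements outside
$B\cup B\omega B$. Steps of the other kind take $g\notin B\cup B\omega B$ and enlarge $G$
and $U$ so that $g$ falls into the new $B\omega B$. These are the heart of the matter. We
adjoin a free generator $u$ and \emph{define} $w$ by the desired equation
$g=u\omega w^{-1}$; then $u$ and $w$ are added to $U$. The danger is that the enlarged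
$B$ meets its conjugates in too large subgroups. We control these intersections by
letting them act on a tree. The absence of involutions enters through one fact: it forces
$BgB\ne Bg^{-1}B$. Section~\ref{sec:free} shows the mechanism in a free group of rank
$3$, where everything can be read off from a graph with three vertices.

\section{Swapping two points: the criterion}

\begin{lemma}\label{lem:swap}
Let $(G,U,T,\omega)$ be a split $B$-$N$ pair of rank $1$. Then
$B\cap\omega B\omega^{-1}=T$, and the elements of $G$ that swap the points $B$ and
$\omega B$ of $G/B$ are exactly those of $\omega T$.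
\end{lemma}

\begin{proof}
Since $\omega$ normalizes $T$, we have $T=\omega T\omega^{-1}\le B\cap\omega
B\omega^{-1}$. Conversely let $ut\in\omega B\omega^{-1}$ with $u\in U$, $t\in T$. Then
$u\in\omega B\omega^{-1}$, so $u\cdot\omega\cdot 1=1\cdot\omega\cdot b$ for some
$b\in B$, and uniqueness in (3) gives $u=1$. So $T$ is the stabilizer of the two points.
As $\omega^2\in T\le B$, we have $\omega(\omega B)=B$, so $\omega$ swaps them. An
element $i$ swaps them if and only if $\omega^{-1}i$ fixes both, that is,
$\omega^{-1}i\in T$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]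
If $G$ is simple, then $\bigcap_g gBg^{-1}$ is a normal subgroup contained in $B\ne G$,
hence trivial. In general, the hypothesis says that $G$ acts faithfully on $X=G/B$.

Let $i\in G$ be an involution. By faithfulness it moves some point $p$, so it swaps $p$
and $ip$. As $G$ is $2$-transitive on $X$, a conjugate $i'$ of $i$ swaps $B$ and
$\omega B$. By Lemma~\ref{lem:swap}, $i'\in\omega T$, and $i'^2=1$. Conversely, if
$\omega'\in\omega T$ and $\omega'^2=1$, then $\omega'\notin B$ because $\omega\notin B$;
hence $\omega'\ne1$ is an involution.

If $G$ is finite, then $|X|\ge2$ and $|X|(|X|-1)$ divides $|G|$ by $2$-transitivity, so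
$|G|$ is even and $G$ contains an involution. If $T$ is a torsion group, then $\omega$
has finite order, and this order is even since $\omega\notin T$ and $\omega^2\in T$; so a
power of $\omega$ is an involution.
\end{proof}

Faithfulness cannot be dropped. For a field $K$ of characteristic $\neq2$, the group
$\mathrm{SL}_2(K)$, with the usual $U$, $T$, $\omega$, is a split $B$-$N$ pair of rank
$1$ containing the involution $-1$. But the elements of $\omega T$ are the matrices
$\left(\begin{smallmatrix}0&a\\-a^{-1}&0\end{smallmatrix}\right)$, and they all have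
square $-1\ne1$.

\begin{proof}[Proof of \textup{(a)}$\Rightarrow$\textup{(b)} in Theorem~\ref{thm:class}]
If (4) cannot be achieved in the simple pair $(G,U,T,\omega)$, then $G$ has no
involutions by Theorem~\ref{thm:criterion}; hence neither has $H\le G$.
\end{proof}

The rest of the paper proves (b)$\Rightarrow$(a).

\section{Admissible pairs}\label{sec:adm}

\textbf{From now on $H$ is a group without involutions, $T\le H$ has index $2$, and
$\omega\in H\setminus T$.} Thus $\omega$ normalizes $T$, $\omega^2\in T$ and
$\omega^{-1}\in\omega T$. Also $\omega$ has infinite order: a finite order would be even,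
and a power of $\omega$ would be an involution. So $H$ is infinite.

We build the pair by successive enlargements. The intermediate groups need not satisfy
$G=B\cup B\omega B$, so we need a notion that makes sense without this equality and
survives the enlargements.

\begin{definition}
A pair $(G,U)$ is \emph{admissible} if $G\ge H$ is a group without involutions,
$U\le G$ is a subgroup normalized by $T$ with $U\cap T=1$, and, with $B:=UT$,
\begin{enumerate}
\item[(A0)] $\omega\notin B$;
\item[(A1)] $B\cap\omega B\omega^{-1}=T$;
\item[(A2)] $B\cap gBg^{-1}=1$ for all $g\in G\setminus(B\cup B\omega B)$.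
\end{enumerate}
We write $(G,U)\le(G',U')$, and call $(G',U')$ an \emph{extension} of $(G,U)$, if both
pairs are admissible, $G\le G'$ and $U\le U'$. We then put $B'=U'T$. This relation is
transitive.
\end{definition}

In the action on $G/B$, condition (A1) says that the pair of points $(B,\omega B)$ has
stabilizer $T$, and (A2) says that a pair of distinct points outside the orbit of
$(B,\omega B)$ has trivial stabilizer. Condition (A2) is vacuous for a split
$B$-$N$ pair; it is our control over the pairs of points that have not yet been moved
into that orbit.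

Note that $B=U\rtimes T$, that $B\omega B=UT\omega B=U\omega B$, and that
$B\omega^{-1}B=B\omega B$ since $\omega^{-1}\in\omega T$. In particular
\begin{equation}\label{eq:inv}
g\in B\omega B\iff g^{-1}\in B\omega B .
\end{equation}

\begin{lemma}\label{lem:adm}
\begin{enumerate}
\item[(i)] $(H,1)$ is admissible.
\item[(ii)] If $(G,U)$ is admissible and $G=B\cup B\omega B$, then $(G,U,T,\omega)$ is a
split $B$-$N$ pair of rank $1$.
\item[(iii)] If the admissible pairs $(G_i,U_i)$ form a nonempty chain for $\le$, then
$(\bigcup G_i,\bigcup U_i)$ is admissible; it extends every $(G_i,U_i)$.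
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Here $B=T$, and $H=T\cup T\omega T$ makes (A2) vacuous; (A1) holds since $\omega$
normalizes $T$.

(ii) Axioms (1) and (2) are clear, and $G=B\cup U\omega B$. The union is disjoint, since
$u\omega b\in B$ would give $\omega\in B$. If $u\omega b=u_1\omega b_1$, then
$u_1^{-1}u=\omega b_1b^{-1}\omega^{-1}\in U\cap\omega B\omega^{-1}\subseteq U\cap T=1$
by (A1), so $u=u_1$ and $b=b_1$.

(iii) Let $G=\bigcup G_i$, $U=\bigcup U_i$, so $B=UT=\bigcup B_i$ with $B_i=U_iT$.
Clearly $T$ normalizes $U$, and $T=\omega T\omega^{-1}\le B\cap\omega B\omega^{-1}$. An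
involution of $G$, a nontrivial element of $U\cap T$, the relation $\omega\in B$, or an
element of $B\cap\omega B\omega^{-1}$ outside $T$ would already occur in some
$(G_i,U_i)$. For (A2) let $g\in G\setminus(B\cup B\omega B)$ and $x\in B\cap gBg^{-1}$.
For a suitable $i$ we have $g\in G_i$ and $x\in B_i\cap gB_ig^{-1}$, and
$g\notin B_i\cup B_i\omega B_i$; so $x=1$.
\end{proof}

\medskip
\noindent\textbf{Standard facts.}
Let $\varphi:A_+\to A_-$ be an isomorphism between subgroups of a group $G$. The
\emph{HNN extension} $G'=\langle G,s\mid sas^{-1}=\varphi(a),\ a\in A_+\rangle$ contains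
$G$. Each of its elements can be written
\[
g_0s^{\varepsilon_1}g_1\cdots s^{\varepsilon_n}g_n,\qquad g_i\in G,\ \varepsilon_i=\pm1,
\ n\ge0 .
\]
A \emph{pinch} in such an expression is a subword $sg_is^{-1}$ with $g_i\in A_+$ or
$s^{-1}g_is$ with $g_i\in A_-$, where $0<i<n$. An expression without pinches is called
\emph{reduced}; every element has a reduced expression. \emph{Britton's lemma} says that
an expression with $n\ge1$ that represents an element of $G$ contains a pinch. Moreover,
every element of finite order in $G'$ is conjugate to an element of $G$. The free product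
$G*\langle s\rangle$ with $s$ of infinite order is the case $A_+=A_-=1$. See
\cite[Ch.~IV]{LS}.

\begin{lemma}\label{lem:conj}
Let $G'$ be an HNN extension of $G$ as above, and let $c=kdk^{-1}$ with $c,d\in G$ and
$k\in G'\setminus G$. Then $d$ is conjugate in $G$ to an element of $A_+\cup A_-$. In
particular, if $G'=G*\langle s\rangle$, then $G\cap kGk^{-1}=1$ for all
$k\in G'\setminus G$.
\end{lemma}

\begin{proof}
Let $k=g_0s^{\varepsilon_1}g_1\cdots s^{\varepsilon_n}g_n$ be reduced; then $n\ge1$. The
expression
\[
g_0s^{\varepsilon_1}\cdots s^{\varepsilon_n}\,(g_ndg_n^{-1})\,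
s^{-\varepsilon_n}\cdots s^{-\varepsilon_1}g_0^{-1}
\]
represents $c\in G$, so it contains a pinch. As the expressions of $k$ and $k^{-1}$ are
reduced, the pinch is the one in the middle, and $g_ndg_n^{-1}\in A_+\cup A_-$. If
$A_+=A_-=1$, this gives $d=1$, so $c=1$.
\end{proof}

\section{The smallest case}\label{sec:free}

This section is an illustration; the proofs below do not depend on it.

Take $H=\langle\omega\rangle\cong\mathbb Z$ and $T=\langle\omega^2\rangle$, let
$G=\langle\omega\rangle*\langle h\rangle$ be free of rank $2$, and let $U=1$, $B=T$. Then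
$B\cup B\omega B=\langle\omega\rangle$, and $(G,1)$ is admissible. For (A2), if
$1\ne\omega^{2m}=g\omega^{2n}g^{-1}$, then $m=n$, as one sees in the abelianization, and
$g$ commutes with $\omega^{2m}$, so $g\in\langle\omega\rangle$; the other conditions are
clear. The element $h$ is not in $B\cup B\omega B$. We want to enlarge $G$ and $U$ to
remedy this.

Let $F=G*\langle u\rangle$, put $w=h^{-1}u\omega$, so that $h=u\omega w^{-1}$, and let
\[
B'=\langle\omega^2,u,w\rangle .
\]
Then $h\in B'\omega B'$. We claim that
\begin{equation}\label{eq:free}
B'\cap\omega B'\omega^{-1}=T,\qquad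
B'\cap kB'k^{-1}=1\quad\text{for }k\in F\setminus(B'\cup B'\omega B').
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node (o) at (0,0) {$o$};
\node (a) at (2.2,0) {$a$};
\node (c) at (1.1,-1.6) {$c$};
\path[->] (o) edge[bend left=20] node[above] {$\omega$} (a);
\path[->] (a) edge[bend left=20] node[below] {$\omega$} (o);
\path[->] (c) edge node[left] {$h$} (o);
\path[->] (c) edge node[right] {$u$} (a);
\path[->] (o) edge[loop left] node[left] {$u$} (o);
\node (oc) at (4.4,0) {$(o,c)$};
\node (oa) at (6.1,0) {$(o,a)$};
\node (ao) at (8.2,0) {$(a,o)$};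
\node (co) at (9.9,0) {$(c,o)$};
\node (ac) at (6.1,-1.6) {$(a,c)$};
\node (ca) at (8.2,-1.6) {$(c,a)$};
\path[->] (oc) edge node[above] {$u$} (oa);
\path[->] (co) edge node[above] {$u$} (ao);
\path[->] (oa) edge[bend left=20] node[above] {$\omega$} (ao);
\path[->] (ao) edge[bend left=20] node[below] {$\omega$} (oa);
\end{tikzpicture}
\caption{Left: the labeled graph $\Gamma$; the labels of its closed paths at $o$ form the
group $B'=\langle\omega^2,u,h^{-1}u\omega\rangle$. Right: the graph $\Delta$ of ordered
pairs of distinct vertices of $\Gamma$; an edge of $\Delta$ is an ordered pair of distinct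
edges of $\Gamma$ with the same label. Its only cycle reads $\omega^2$.}
\label{fig:graph}
\end{figure}

Consider the labeled graph $\Gamma$ of Figure~\ref{fig:graph}. With respect to the
maximal tree formed by the edges $o\to a$ and $c\to o$, its fundamental group at $o$ is
free on three loops with labels $\omega^2$, $u$ and
$h^{-1}u\omega^{-1}=w\omega^{-2}$. So the labels of closed paths at $o$ form the group
$B'$. No vertex of $\Gamma$ has two outgoing edges, or two incoming edges, with the same
label; so reduced paths have reduced words as labels, and $B'$ is free of rank $3$, with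
basis $\omega^2,u,w$. Attach infinite trees to $\Gamma$ so as to obtain a graph $\Sigma$
in which each vertex has exactly one outgoing and one incoming edge with each of the
labels $\omega,h,u$. Following labels gives a transitive right action of $F$ on the
vertices of $\Sigma$. A reduced closed path based at a vertex of $\Gamma$ cannot enter an
attached tree, since it could not return without backtracking. Hence the stabilizer of
$o$ is $B'$, and that of $o\cdot f$ is $f^{-1}B'f$.

Let $1\ne x\in B'\cap kB'k^{-1}$ with $k\notin B'$. Then $x$ fixes the distinct vertices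
$o$ and $o\cdot k^{-1}$. Write $x=zyz^{-1}$ with $y$ cyclically reduced. Then $y$ labels
closed paths at $p=o\cdot z$ and at $q=o\cdot k^{-1}z$, and $p\ne q$. These paths stay in
$\Gamma$: a closed reduced path starting at a vertex outside $\Gamma$ would have to leave
the attached tree and come back along the same segment, so its last letter would be the
inverse of its first. Therefore $y$ labels a closed reduced path at $(p,q)$ in the graph
$\Delta$ of Figure~\ref{fig:graph}. Since $\Gamma$ has two edges labeled $\omega$, two
labeled $u$ and one labeled $h$, the graph $\Delta$ has two $\omega$-edges, two $u$-edges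
and no $h$-edge. Its only cycle is the one through $(o,a)$ and $(a,o)$, and cyclically
reduced closed paths stay on it. So $(p,q)$ is $(o,a)$ or $(a,o)$. Since
$o\cdot\omega=a$, in the first case $z\in B'$ and $k^{-1}z\in B'\omega$; in the second
$z\in B'\omega$ and $k^{-1}z\in B'$. As $B'\omega^{-1}B'=B'\omega B'$, both give
$k\in B'\omega B'$. This is the second half of (\ref{eq:free}).

For the first half let $k=\omega$, so $o\cdot\omega^{-1}=a$. Then $x$ itself, as a
reduced word, reads closed paths at $o$ and at $a$, which stay in $\Gamma$; so it reads a
reduced closed path of $\Delta$ at $(o,a)$. The two $u$-edges are dead ends, so $x$ is a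
power of $\omega^2$. Since $T\le B'\cap\omega B'\omega^{-1}$, the claim follows.

Let $U'$ be the kernel of the homomorphism $B'\to T$ that fixes $\omega^2$ and kills
$u,w$. Then $B'=U'T$ and $U'\cap T=1$, and $\omega\notin B'$ because
$o\cdot\omega=a\ne o$. So $(F,U')$ is an extension of $(G,1)$.

In the general case $G$ is an arbitrary group, and only the letter $u$ is free. We
replace the graph $\Gamma$ by a subtree $Y$ of the tree belonging to
$G*\langle u\rangle$, and the intersections $Y\cap kY$ play the role of the components of
the graph of pairs. The picture stays the same: a center belonging to $\omega$, with dead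
ends.

\section{Moving an element into $B\omega B$}\label{sec:main}

\begin{proposition}\label{prop:main}
Let $(G,U)$ be admissible and $g\in G\setminus(B\cup B\omega B)$. Then there is an
extension $(G',U')$ of $(G,U)$ with $g\in B'\omega B'$, where $G'=G*\langle u\rangle$
with $u$ of infinite order.
\end{proposition}

The proof occupies this section. By (\ref{eq:inv}), also
$g^{-1}\notin B\cup B\omega B$. Let $G'=G*\langle u\rangle$ and
\[
w=g^{-1}u\omega,\qquad\text{so that}\quad g=u\omega w^{-1};\qquad
B'=\langle B,u,w\rangle .
\]
An element of finite order in $G'$ is conjugate into $G$, so $G'$ has no involutions.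

The plan is as follows. First we find the structure of $B'$, which gives $U'$ and (A0).
For (A1) and (A2) we use a subtree $Y$ of the Bass--Serre tree of $G'$ that is invariant
under $B'$. An element of $B'\cap kB'k^{-1}$ leaves $Y\cap kY$ invariant. We show that
$Y\cap kY$ contains no line if $k\notin B'$; so a nontrivial element of the intersection
fixes a vertex of $Y\cap kY$, and at this vertex we can apply (A1) or (A2) for $(G,U)$.

\subsection{The group $B'$}

\begin{lemma}\label{lem:Bprime}
$B'$ is the free product $B*\langle u\rangle*\langle w\rangle$ with $u,w$ of infinite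
order, and $B'\cap G=B$.
\end{lemma}

\begin{proof}
Let $\langle a\rangle,\langle a'\rangle$ be infinite cyclic and let
$b_0c_1^{\varepsilon_1}b_1\cdots c_n^{\varepsilon_n}b_n$ be a reduced word in
$B*\langle a\rangle*\langle a'\rangle$: here $c_i\in\{a,a'\}$, $\varepsilon_i=\pm1$,
$b_i\in B$, and $b_i\ne1$ whenever $c_i=c_{i+1}$ and $\varepsilon_i=-\varepsilon_{i+1}$
($0<i<n$). Substitute
\[
a^{\pm1}\mapsto u^{\pm1},\qquad a'\mapsto g^{-1}u\omega,\qquad
a'^{-1}\mapsto\omega^{-1}u^{-1}g .
\]
The result is $p_0u^{\varepsilon_1}p_1\cdots u^{\varepsilon_n}p_n$ with $p_i\in G$. Let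
$0<i<n$. If $(\varepsilon_i,\varepsilon_{i+1})=(1,-1)$, then $p_i$ is one of
\[
b_i,\quad \omega b_i,\quad b_i\omega^{-1},\quad \omega b_i\omega^{-1},
\]
where $b_i\ne1$ in the first and the last case, because there $c_i=c_{i+1}$; as
$\omega\notin B$, we get $p_i\ne1$. If $(\varepsilon_i,\varepsilon_{i+1})=(-1,1)$, then
$p_i$ is one of
\[
b_i,\quad gb_i,\quad b_ig^{-1},\quad gb_ig^{-1},
\]
again with $b_i\ne1$ in the first and the last case; as $g\notin B$, we get $p_i\ne1$.
So the resulting expression is reduced in $G*\langle u\rangle$, and for $n\ge1$ it does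
not represent an element of $G$. For $n=0$ it is $b_0\in B$. Hence the homomorphism
$B*\langle a\rangle*\langle a'\rangle\to B'$ with $a\mapsto u$, $a'\mapsto w$ that is the
identity on $B$ is an isomorphism, and $B'\cap G=B$.
\end{proof}

By the lemma there is a homomorphism $B'\to T$ which on $B$ is the projection
$B\to B/U\cong T$ and which kills $u$ and $w$. Let $U'$ be its kernel. The
homomorphism is the identity on $T$, so $U'\cap T=1$, $B'=U'T$, and $T$ normalizes $U'$.
Also $U\le U'$. Since $u,w\in U'$, we have $g=u\omega w^{-1}\in B'\omega B'$. Condition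
(A0) holds because $\omega\in G\setminus B$ and $B'\cap G=B$. It remains to prove (A1)
and (A2) for $B'$.

\subsection{Where involutions would hurt}

\begin{lemma}\label{lem:notselfpaired}
$BgB\ne Bg^{-1}B$.
\end{lemma}

\begin{proof}
Otherwise $g^{-1}=bgb'$ with $b,b'\in B$. Then $gbgb'=1$, so
$c:=(gb)^2=b'^{-1}b\in B$. As $c$ commutes with $gb$, we have
$c\in B\cap(gb)B(gb)^{-1}=B\cap gBg^{-1}=1$ by (A2). Since $g\notin B$, $gb\ne1$, so $gb$
is an involution of $G$, a contradiction.
\end{proof}

This is the only point in the proof of (A1) and (A2) where the absence of involutions is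
used.

\begin{remark}
Suppose that $(G,U)$ satisfied all conditions of admissibility except that $G$ contained
an involution $g\notin B\cup B\omega B$. For this $g$ the construction would violate (A1).
Indeed $u^{-1}g=\omega w^{-1}$ and $gu=g^{-1}u=w\omega^{-1}$, so
\[
\omega u^{-1}gu=\omega^2w^{-1}u\in B'\qquad\text{and}\qquad
\omega u^{-1}gu=\omega u^{-1}w\,\omega^{-1}\in\omega B'\omega^{-1},
\]
but $\omega^2w^{-1}u\notin T$ by Lemma~\ref{lem:Bprime}, whose proof only uses
$\omega,g\notin B$. There is a reason: $g$ would swap the points $B'$ and
$gB'=u\omega B'$ of $G'/B'$, so $u^{-1}gu$ would swap $B'$ and $\omega B'$; under (A1) it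
would have to lie in $\omega T\subseteq H$, which contains no involution.
\end{remark}

\subsection{The tree and the subtree $Y$}

Let $S$ be the Bass--Serre tree of $G'=G*\langle u\rangle$, viewed as an HNN extension of
$G$ with trivial associated subgroups \cite[Ch.~I]{Serre}. Its vertices are the cosets
$kG$, $k\in G'$; its edges are the elements $k\in G'$, the edge $k$ going from $kG$ to
$kuG$. The group $G'$ acts by left multiplication, preserving the orientation of the
edges, and edge stabilizers are trivial. So a nontrivial element fixes at most one
vertex, since otherwise it would fix a path. We recall two facts \cite[Ch.~I]{Serre}. An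
element without a fixed vertex translates a line, its \emph{axis}, and the axis lies in
every nonempty subtree that the element leaves invariant. If an element fixes a vertex
$y$ and leaves a nonempty subtree invariant, it fixes the vertex of the subtree nearest
to $y$.

Let $v=G$ be the base vertex; its stabilizer is $G$. The edges out of $v$ are the
$p\in G$; the edges into $v$ are the $pu^{-1}$ with $p\in G$.

Let $Y$ be the subgraph of $S$ with vertex set $B'v$ and edge set $B'\cup B'g^{-1}$. For
$\beta\in B'$ the edge $\beta$ goes from $\beta v$ to $\beta uv$, and the edge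
$\beta g^{-1}$ goes from $\beta g^{-1}v=\beta v$ to
$\beta g^{-1}uv=\beta g^{-1}u\omega v=\beta wv$. Since $B'$ is generated by $B$, which
fixes $v$, and by $u$ and $w$, the graph $Y$ is connected. So $Y$ is a $B'$-invariant
subtree of $S$.

\begin{lemma}\label{lem:edgesatv}
The edges of $Y$ at $v$ are the outgoing edges $p\in B\cup Bg^{-1}$ and the incoming
edges $pu^{-1}$ with $p\in B\cup B\omega^{-1}$.
\end{lemma}

\begin{proof}
We use $B'\cap G=B$ and let $p\in G$. First, $p\in B'$ if and only if $p\in B$, and
$p\in B'g^{-1}$ if and only if $pg\in B$. Next, $pu^{-1}\in B'$ if and only if $p\in B$.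
Finally $pu^{-1}\in B'g^{-1}$ if and only if $pu^{-1}g=p\omega w^{-1}\in B'$, that is,
$p\omega\in B$.
\end{proof}

\subsection{Common edges at one vertex}

To bound $Y\cap kY$ we count its edges at each vertex. First we look at the vertex $v$.
For $k\in G$ let $E(k)$ be the set of edges at $v$ common to $Y$ and $kY$. As $kv=v$, the
edges of $kY$ at $v$ are the $k$-translates of those in Lemma~\ref{lem:edgesatv}. So
$E(k)$ consists of
\begin{align*}
&\text{the outgoing } p && \text{with } p\in(B\cup Bg^{-1})\cap(kB\cup kBg^{-1}),\\
&\text{the incoming } pu^{-1} && \text{with }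
p\in(B\cup B\omega^{-1})\cap(kB\cup kB\omega^{-1}).
\end{align*}

\begin{lemma}\label{lem:local}
\begin{enumerate}
\item[(i)] If $k\in G\setminus(B\cup B\omega B)$, then $|E(k)|\le1$.
\item[(ii)] $E(\omega)=\{pu^{-1}:p\in H\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) There are no incoming edges: if $B$ meets $kB$, or $B\omega^{-1}$ meets
$kB\omega^{-1}$, then $k\in B$; if $B$ meets $kB\omega^{-1}$, or $B\omega^{-1}$ meets
$kB$, then $k\in B\omega^{\pm1}B=B\omega B$. For outgoing edges, $B\cap kB$ and
$Bg^{-1}\cap kBg^{-1}$ are empty since $k\notin B$. The set $B\cap kBg^{-1}$ is nonempty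
only if $k\in BgB$, and $Bg^{-1}\cap kB$ only if $k\in Bg^{-1}B$. By
Lemma~\ref{lem:notselfpaired} these two double cosets are different, so at most one of
the two sets is nonempty. Each has at most one element:
\begin{itemize}
\item Let $k=bgb'$ with $b,b'\in B$, and let $c=kdg^{-1}$ with $c,d\in B$. Then
$b^{-1}c=g(b'd)g^{-1}\in B\cap gBg^{-1}=1$, so $c=b$.
\item Let $k=bg^{-1}b'$ with $b,b'\in B$, and let $cg^{-1}=kd$ with $c,d\in B$. Then
$b^{-1}c=g^{-1}(b'd)g\in B\cap g^{-1}Bg=1$, so $c=b$.
\end{itemize}

(ii) There are no outgoing edges: if $B\cap\omega B$ or $Bg^{-1}\cap\omega Bg^{-1}$ is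
nonempty, then $\omega\in B$; if $B\cap\omega Bg^{-1}$ is nonempty, then
$g\in B\omega B$; if $Bg^{-1}\cap\omega B$ is nonempty, then $g^{-1}\in B\omega B$. For
incoming edges, $B\cap\omega B$ and $B\omega^{-1}\cap\omega B\omega^{-1}$ are empty since
$\omega\notin B$, while $B\cap\omega B\omega^{-1}=T$ by (A1). Since $\omega^2\in B$ we
have $\omega B\omega=\omega B\omega^2\omega^{-1}=\omega B\omega^{-1}$, so
\[
B\omega^{-1}\cap\omega B=(B\cap\omega B\omega)\,\omega^{-1}
=(B\cap\omega B\omega^{-1})\,\omega^{-1}=T\omega^{-1}.
\]
Finally $T\cup T\omega^{-1}=H$.
\end{proof}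

To use this at other vertices we translate back to $v$. Let $k\in G'$, and let $y$ be a
vertex of $Y\cap kY$. Write $y=\beta v=k\beta'v$ with $\beta,\beta'\in B'$ and put
\[
k_y=\beta^{-1}k\beta'.
\]
This element fixes $v$, so $k_y\in G$; we call it a \emph{relative element} of $k$ at
$y$. As $B'\cap G=B$, the choices of $\beta$ and of $\beta'$ are unique up to right
multiplication by elements of $B$. So the relative elements of $k$ at $y$ form one double
coset $Bk_yB$, and conditions such as $k_y\in B$ or $k_y\in B\omega B$ do not depend on
the choices. Applying $\beta^{-1}$ and noting that $\beta^{-1}Y=Y$ and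
$\beta^{-1}kY=k_y\beta'^{-1}Y=k_yY$, we see that the common edges of $Y$ and $kY$ at $y$
correspond to the elements of $E(k_y)$.

\begin{lemma}\label{lem:leaves}
Let $p\in H$ and let $z_p=pu^{-1}v$ be the other end of the edge $pu^{-1}\in E(\omega)$.
Then the relative elements of $\omega$ at $z_p$ lie in $BgB\cup Bg^{-1}B$.
\end{lemma}

\begin{proof}
It suffices to find one relative element equal to $g$ or $g^{-1}$. Recall
$w^{-1}=\omega^{-1}u^{-1}g$ and $gv=v$.

If $p=t\in T$, take $\beta=tu^{-1}$ and $\beta'=(\omega^{-1}t\omega)w^{-1}$. Then
$\beta v=z_p$, $\omega\beta'v=t\omega w^{-1}v=tu^{-1}gv=z_p$, and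
$\beta^{-1}\omega\beta'=ut^{-1}\cdot t\omega w^{-1}=u\omega w^{-1}=g$.

If $p=t\omega^{-1}$ with $t\in T$, take $\beta=tw^{-1}$ and
$\beta'=(\omega^{-1}t\omega^{-1})u^{-1}$, where
$\omega^{-1}t\omega^{-1}=(\omega^{-1}t\omega)\omega^{-2}\in T$. Then
$\beta v=t\omega^{-1}u^{-1}gv=z_p$, $\omega\beta'v=t\omega^{-1}u^{-1}v=z_p$, and
$\beta^{-1}\omega\beta'=wt^{-1}\cdot t\omega^{-1}u^{-1}=w\omega^{-1}u^{-1}=g^{-1}$.
\end{proof}

\subsection{The intersections $Y\cap kY$}

\begin{lemma}\label{lem:star}
Let $k\in G'\setminus B'$ be such that $Z=Y\cap kY$ is nonempty. Then $k_y\notin B$ for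
every vertex $y$ of $Z$. Moreover:
\begin{enumerate}
\item[(i)] If $k_y\notin B\omega B$ for all vertices $y$ of $Z$, then $Z$ is a single
vertex or a single edge with its two ends.
\item[(ii)] If $k_y\in B\omega B$ for a vertex $y$ of $Z$, then every other vertex $z$ of
$Z$ is adjacent to $y$ and satisfies $k_z\in BgB\cup Bg^{-1}B$; so $Z$ is a star with
center $y$.
\end{enumerate}
In particular $Z$ does not contain a line.
\end{lemma}

\begin{proof}
If $k_y\in B$, then $k=\beta k_y\beta'^{-1}\in B'$, contrary to assumption. As an
intersection of subtrees, $Z$ is connected.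

(i) Here $k_y\notin B\cup B\omega B$ for all $y$, so by Lemma~\ref{lem:local}(i) every
vertex of $Z$ lies on at most one edge of $Z$. As $Z$ is connected, the claim follows.

(ii) Choose $\beta,\beta'\in B'$ with $y=\beta v=k\beta'v$ and
$\beta^{-1}k\beta'=\omega$. Translation by $\beta^{-1}$ carries $Z$ to
$Y\cap\omega Y$ and $y$ to $v$. It carries relative elements of $k$ to relative elements
of $\omega$: if $z=\gamma v=k\gamma'v$ with $\gamma,\gamma'\in B'$, then
$\beta^{-1}z=(\beta^{-1}\gamma)v=\omega(\beta'^{-1}\gamma')v$ because
$\beta^{-1}k=\omega\beta'^{-1}$, and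
$(\beta^{-1}\gamma)^{-1}\omega(\beta'^{-1}\gamma')=\gamma^{-1}k\gamma'$. So we may assume
$k=\omega$ and $y=v$. Let $z\ne v$ be a vertex of $Y\cap\omega Y$. The path from $v$ to
$z$ lies in $Y\cap\omega Y$, and by Lemma~\ref{lem:local}(ii) its first edge leads to
some $z_p$ with $p\in H$. By Lemma~\ref{lem:leaves} the relative elements at $z_p$ lie in
$BgB\cup Bg^{-1}B$, which is disjoint from $B\cup B\omega B$. By
Lemma~\ref{lem:local}(i) there is at most one common edge at $z_p$, namely the one
leading back to $v$. So the path ends at $z_p$, and $z=z_p$.
\end{proof}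

\subsection{End of the proof of Proposition~\ref{prop:main}}

\begin{lemma}\label{lem:fix}
Let $k\in G'\setminus B'$ and $1\ne x\in B'\cap kB'k^{-1}$. Then $x$ fixes exactly one
vertex $y$ of $S$; this vertex lies in $Y\cap kY$, and $k_y\in B\omega B$.
\end{lemma}

\begin{proof}
The element $x$ leaves $Y$ and $kY$ invariant. If it fixed no vertex, its axis would be a
line in $Y\cap kY$, contrary to Lemma~\ref{lem:star}. So $x$ fixes a vertex $y$, and only
one. The vertex of $Y$ nearest to $y$ is also fixed by $x$, so it is $y$; thus $y\in Y$,
and likewise $y\in kY$. Write $y=\beta v=k\beta'v$ and $k_y=\beta^{-1}k\beta'$ as above.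
Then $\beta^{-1}x\beta$ fixes $v$, so it lies in $B'\cap G=B$; it also lies in
$\beta^{-1}kB'k^{-1}\beta\cap G=k_yB'k_y^{-1}\cap G=k_y(B'\cap G)k_y^{-1}=k_yBk_y^{-1}$.
Hence $1\ne\beta^{-1}x\beta\in B\cap k_yBk_y^{-1}$, and (A2) for $(G,U)$ gives
$k_y\in B\cup B\omega B$. By Lemma~\ref{lem:star}, $k_y\notin B$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
It remains to verify (A1) and (A2) for $B'$.

(A2) Let $1\ne x\in B'\cap kB'k^{-1}$ with $k\notin B'$. By Lemma~\ref{lem:fix},
$k=\beta k_y\beta'^{-1}\in B'B\omega BB'=B'\omega B'$.

(A1) Clearly $T=\omega T\omega^{-1}\le B'\cap\omega B'\omega^{-1}$. Let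
$1\ne x\in B'\cap\omega B'\omega^{-1}$. Since $\omega\notin B'$, Lemma~\ref{lem:fix}
applies with $k=\omega$: $x$ fixes a vertex $y$ of $Y\cap\omega Y$ with
$\omega_y\in B\omega B$. Now $v=\omega v$ is a vertex of $Y\cap\omega Y$ with relative
element $\omega$. So Lemma~\ref{lem:star}(ii), applied with $v$ as the center, says that
at every vertex of $Y\cap\omega Y$ other than $v$ the relative elements lie in
$BgB\cup Bg^{-1}B$, which is disjoint from $B\omega B$. Hence $y=v$. Thus
$x\in B'\cap G=B$ and $\omega^{-1}x\omega\in B'\cap G=B$, and
$x\in B\cap\omega B\omega^{-1}=T$ by (A1) for $(G,U)$.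
\end{proof}

\section{Normal closures}\label{sec:normal}

To make the final group simple, we put a given element $a$ into the normal closure of a
given $m\ne1$. HNN extensions make elements conjugate, but conjugating elements of $B$
to each other would endanger (A2). So we only conjugate elements that stay away from
$B$. Call $x\in G$ \emph{$B$-free} if for no $n\ne0$ the power $x^n$ is conjugate in $G$
to an element of $B$. As $1\in B$, such an $x$ has infinite order.

\begin{lemma}\label{lem:HNN}
Let $(G,U)$ be admissible, and let $G'$ be an HNN extension of $G$ with associated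
subgroups $A_+,A_-$ such that no nontrivial element of $A_+\cup A_-$ is conjugate in $G$
to an element of $B$. Then $(G',U)$ is an extension of $(G,U)$, and elements of $G$ that
are $B$-free in $G$ are $B$-free in $G'$.
\end{lemma}

\begin{proof}
Elements of finite order in $G'$ are conjugate into $G$, so $G'$ has no involutions. All
other conditions concern $G$ only, except (A2) for $k\in G'\setminus G$. Suppose
$c=kdk^{-1}$ with $c\in G$, $d\in B$ and $k\in G'\setminus G$. By Lemma~\ref{lem:conj},
$d$ is conjugate in $G$ to an element of $A_+\cup A_-$. By hypothesis this element is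
trivial, so $d=1$ and $c=1$. Taking $c\in B$, we get $B\cap kBk^{-1}=1$.

Let $z\in G$ be $B$-free in $G$ and suppose $z^n=kdk^{-1}$ with $n\ne0$, $d\in B$,
$k\in G'$. Then $k\notin G$, so $z^n=1$ by the above, contradicting the infinite order of
$z$.
\end{proof}

\begin{proposition}\label{prop:normal}
Let $(G,U)$ be admissible, $1\ne m\in G$ and $a\in G$. There is an extension $(G',U)$ of
$(G,U)$ in which $a$ lies in the normal closure of $m$. The group $G'$ is obtained from
$G$ by three successive HNN extensions.
\end{proposition}

\begin{proof}
First let $G_1=G*\langle h\rangle$ with $h$ of infinite order. By Lemma~\ref{lem:HNN}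
with $A_\pm=1$, $(G_1,U)$ is an extension of $(G,U)$. Since $m$ itself may lie in $B$, we
replace it by
\[
x=m\cdot hmh^{-1}.
\]
The elements $x$, $h$ and $ah$ are $B$-free in $G_1$. For $x$: its powers $x^n$,
$n\ne0$, are cyclically reduced of length $4|n|$ in $G*\langle h\rangle$, and a
cyclically reduced element of length at least $2$ is not conjugate to an element of a
free factor \cite[Ch.~IV]{LS}; so $x^n$ is not conjugate into $G\ge B$. For $h$ and $ah$:
under the homomorphism $G_1\to\langle h\rangle$ that kills $G$ and fixes $h$, their
$n$-th powers map to $h^n\ne1$, whereas conjugates of elements of $G$ map to $1$.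

Let $G_2=\langle G_1,s\mid sxs^{-1}=h\rangle$. This is an HNN extension, as $x$ and $h$
have infinite order. By Lemma~\ref{lem:HNN}, $(G_2,U)$ is an extension of $(G_1,U)$, and
$x$ and $ah$ are still $B$-free in $G_2$. So the lemma applies again to
$G'=\langle G_2,s'\mid s'xs'^{-1}=ah\rangle$. In $G'$ the normal closure of $m$ contains
$x$, hence its conjugates $h$ and $ah$, hence $a$.
\end{proof}

\section{The construction}

\begin{lemma}\label{lem:plus}
Every admissible $(G,U)$ has an extension $(G^+,U^+)$ with $|G^+|=|G|$ such that, with
$B^+=U^+T$,
\begin{enumerate}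
\item[($\alpha$)] every $g\in G$ lies in $B^+\cup B^+\omega B^+$;
\item[($\beta$)] for all $1\ne m\in G$ and $a\in G$, the element $a$ lies in the normal
closure of $m$ in $G^+$.
\end{enumerate}
If $G$ is torsion-free, $G^+$ can be chosen torsion-free.
\end{lemma}

\begin{proof}
There is one task for each $g\in G$ and one for each pair $(m,a)$ with $1\ne m\in G$,
$a\in G$. Well-order the set of tasks and carry them out by transfinite recursion,
starting from $(G,U)$ and taking unions at limit stages; the unions are admissible by
Lemma~\ref{lem:adm}(iii). For the task $g$, let $(\widetilde G,\widetilde U)$ be the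
current pair and $\widetilde B=\widetilde UT$. If
$g\in\widetilde B\cup\widetilde B\omega\widetilde B$, do nothing; otherwise apply
Proposition~\ref{prop:main} to $(\widetilde G,\widetilde U)$ and $g$. For the task
$(m,a)$ apply Proposition~\ref{prop:normal} to the current pair. Since $\widetilde B$,
$\widetilde B\omega\widetilde B$ and normal closures only grow in extensions, a completed
task stays completed. The union at the end has ($\alpha$) and ($\beta$).

Since $G\ge H$ is infinite, there are $|G|$ tasks, and each adds at most finitely many
generators; so $|G^+|=|G|$. All steps are HNN extensions (including free products with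
$\mathbb Z$) and unions of chains. Both preserve torsion-freeness, the former because
elements of finite order are conjugate into the base.
\end{proof}

\begin{proof}[Proof of \textup{(b)}$\Rightarrow$\textup{(a)} in Theorem~\ref{thm:class}]
Start with the admissible pair $(G_0,U_0)=(H,1)$, put
$(G_{n+1},U_{n+1})=(G_n^+,U_n^+)$, and let $G=\bigcup_nG_n$, $U=\bigcup_nU_n$, $B=UT$. By
Lemma~\ref{lem:adm}(iii) the pair $(G,U)$ is admissible. By ($\alpha$),
$G=B\cup B\omega B$, so $(G,U,T,\omega)$ is a split $B$-$N$ pair of rank $1$ by
Lemma~\ref{lem:adm}(ii). If $1\ne m\in G$ and $a\in G$, then $m,a\in G_n$ for some $n$,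
and by ($\beta$) $a$ lies in the normal closure of $m$ in $G_{n+1}\le G$. So the normal
closure of every $m\ne1$ is $G$, and $G$ is simple.

By admissibility, $G$ has no involutions. As $\omega\notin T$, the coset $\omega T$ does
not contain $1$; so no $\omega'\in\omega T$ satisfies $\omega'^2=1$. By construction
$T\cup\omega T=H$. Since $|G_n|=|H|$ for all $n$ and $H$ is infinite, $|G|=|H|$. If $H$
is torsion-free, we choose all $G_n$ torsion-free, and then $G$ is torsion-free.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
Apply Theorem~\ref{thm:class} to $H=\langle\omega\rangle\cong\mathbb Z$ and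
$T=\langle\omega^2\rangle$. As $H$ is countable and torsion-free, $G$ can be chosen
countable and torsion-free.
\end{proof}

\begin{thebibliography}{9}
\bibitem{CM}
\emph{Compositio Mathematica},
\texttt{http://www.numdam.org/item/CM\_1990\_\_76\_3\_407\_0.pdf}.

\bibitem{LS}
Lyndon and Schupp, \emph{Combinatorial Group Theory}.

\bibitem{Serre}
Serre, \emph{Trees}.
\end{thebibliography}

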